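
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bandwidth equals treespan on interval graphs}


\begin{abstract}
The treespan of a graph is a relaxation of its bandwidth in which the vertices are laid out along a rooted tree instead of a line. We prove that the two parameters agree on every interval graph. The proof introduces a lower bound $\kappa(G)$, obtained by counting along a chain of cliques. We show that $\kappa$ is at most the treespan for every graph, and that on an interval graph a greedy procedure with deadlines finds a layout of width at most $\kappa$. Consequently, whether an interval graph has treespan at most $k$ can be decided in polynomial time. We also prove that bandwidth equals treespan for all graphs with independence number at most~$2$, and recall why equality fails for trees.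
\end{abstract}

\section{Introduction}

\subsection{The two parameters}

All graphs are finite and simple and have at least one vertex. Let $G=(V,E)$ be a graph and $n=|V|$. We write $u\sim v$ if $uv\in E$, and $N[v]=N(v)\cup\{v\}$.

A \emph{layout} of $G$ is a bijection $f:V\to\{1,\dots,n\}$. Its \emph{width} is $\max_{uv\in E}|f(u)-f(v)|$ (and $0$ if $E=\emptyset$). The \emph{bandwidth} $bw(G)$ is the minimum width of a layout.

A \emph{tree decomposition} of $G$ consists of a tree $T$ and, for each node $i$ of $T$, a bag $X_i\subseteq V$, such that every vertex lies in some bag, every edge lies in some bag, and for each $v\in V$ the nodes whose bags contain $v$ induce a connected subtree of $T$. It is an \emph{ordered tree decomposition} if $T$ is rooted, the bag of the root has exactly one element, and $|X_j\setminus X_i|\le1$ whenever $i$ is the parent of $j$. Thus each bag introduces at most one new vertex. The \emph{span} of $v$ is the number of bags containing $v$, minus $1$. The \emph{treespan} $ts(G)$ is the minimum, over all ordered tree decompositions of $G$, of the maximum span of a vertex. This parameter was introduced by Fomin, Heggernes and Telle~\cite{FHT}.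

If $T$ is a path, rooted at one end, an ordered decomposition is essentially a layout: vertices appear one after another, and each vertex must remain present until its last neighbor has appeared. This gives the known inequality between the parameters.

\begin{lemma}\label{lem:tsbw}
$ts(G)\le bw(G)$ for every graph $G$.
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_n$ be the vertices in the order of a layout of width $k$. On the path $1,2,\dots,n$, rooted at $1$, put
\[
X_i=\{v_i\}\cup\{v_j: j<i,\ v_j\sim v_l\text{ for some }l\ge i\}.
\]
Then $v_j$ lies exactly in the bags $X_i$ with $j\le i\le\max(\{j\}\cup\{l:v_l\sim v_j\})$. These are at most $k+1$ consecutive bags. An edge $v_jv_l$ with $j<l$ lies in $X_l$. Finally $X_1=\{v_1\}$, and for $i\ge2$ the only vertex of $X_i$ that is not in $X_{i-1}$ is $v_i$.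
\end{proof}

A general ordered decomposition may branch, and branching can help: for complete binary trees the treespan is at most $2$ while the bandwidth is unbounded (Remark~\ref{rem:trees}). But branching has a price, because the span of a vertex counts bags in \emph{all} branches. A vertex that has neighbors in several branches pays for each of them.

\subsection{The question and the answer}

A graph is an \emph{interval graph} if one can assign a non-empty interval of the real line to each vertex so that two distinct vertices are adjacent if and only if their intervals meet. Since interval graphs are arranged along a line, one may guess that a tree is of no use in laying them out. Fomin, Heggernes and Telle~\cite{FHT} proved $ts(G)=bw(G)$ for proper interval graphs (those having a representation in which no interval properly contains another) and for caterpillars, which are interval graphs too. The following question is Open problem~2 in~\cite{CT}: \emph{is $bw(G)=ts(G)$ for every interval graph $G$? If not, is there a polynomial-time algorithm that decides whether an interval graph $G$ has treespan at most $k$, given $G$ and $k$?} We answer both parts affirmatively;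 the two known cases are special cases of the result. The proof runs through a third quantity.

\begin{definition}\label{def:kappa}
A \emph{clique chain} in $G$ is a sequence $\mathcal K=(K_1,\dots,K_c)$, $c\ge1$, of non-empty cliques such that $K_j\cup K_{j+1}$ is a clique for $1\le j<c$. The $K_j$ may overlap. Put
\[
Z(\mathcal K)=\{z\in V: K_j\subseteq N[z]\text{ for some }j\}\ \supseteq\ K_1\cup\dots\cup K_c
\]
and
\[
\kappa(G)=\max_{\mathcal K}\left\lceil\frac{|Z(\mathcal K)|-1+\sum_{j=1}^c(|K_j|-1)}{c+1}\right\rceil .
\]
We say that $\mathcal K$ \emph{contributes} the integer on the right to $\kappa(G)$.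
\end{definition}

\begin{theorem}\label{thm:lower}
For every graph $G$, $\kappa(G)\le ts(G)$. In particular, the maximum defining $\kappa(G)$ exists.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every interval graph $G$, $bw(G)\le\kappa(G)$.
\end{theorem}

\begin{theorem}\label{thm:main}
For every interval graph $G$, $bw(G)=ts(G)=\kappa(G)$.
\end{theorem}

\begin{proof}
$bw(G)\le\kappa(G)\le ts(G)\le bw(G)$, by Theorem~\ref{thm:upper}, Theorem~\ref{thm:lower} and Lemma~\ref{lem:tsbw}.
\end{proof}

\begin{corollary}\label{cor:poly}
There is a polynomial-time algorithm that decides, given an interval graph $G$ and an integer $k$, whether $ts(G)\le k$. For $k\ge0$ it can be made to return either a layout of width at most $k$ or a clique chain certifying $ts(G)>k$.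
\end{corollary}

The first sentence follows at once from Theorem~\ref{thm:main}, because bandwidth is polynomial-time solvable on interval graphs by Kleitman and Vohra~\cite{KV}. The second is proved in Section~\ref{sec:algo}, where the algorithm is the greedy procedure behind Theorem~\ref{thm:upper}.

Section~\ref{sec:chains} explains where $\kappa$ comes from. Sections~\ref{sec:lower} and~\ref{sec:upper} prove Theorems~\ref{thm:lower} and~\ref{thm:upper}. Section~\ref{sec:beyond} shows that equality also holds for graphs of independence number at most $2$, and that it fails for trees.

\section{Counting along a clique chain}\label{sec:chains}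

To see what $\kappa$ measures, take first the simplest chains. A chain consisting of one clique $K$ has $Z\supseteq K$, so it contributes at least $\lceil 2(|K|-1)/2\rceil=|K|-1$, the bandwidth of $K$. A chain consisting of one vertex $v$ has $Z=N[v]$ and contributes $\lceil\deg(v)/2\rceil$; in a layout of width $k$, at most $k$ neighbors of $v$ fit on either side of it. A chain of $c$ singletons is a walk with $c$ vertices (which may also pause at a vertex), and it contributes $\lceil(|Z|-1)/(c+1)\rceil$. This is a lower bound for the bandwidth because any two vertices of $Z$ are joined by a walk of at most $c+1$ edges. The definition interpolates between these bounds.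

\medskip\noindent\textbf{The layout case.} It is easy to see directly that $\kappa(G)\le bw(G)$. The argument is worth having in mind, since the proof for treespan imitates it. Let $f$ be a layout of width $k$, let $\mathcal K=(K_1,\dots,K_c)$ be a clique chain, let $z_0$ be the leftmost vertex of $Z=Z(\mathcal K)$, and fix $i$ with $K_i\subseteq N[z_0]$. Let $m_j$ be the leftmost position of a vertex of $K_j$. All $|K_i|$ vertices of $K_i$ have positions in $[m_i,f(z_0)+k]$, so
\[
m_i\le f(z_0)+k-(|K_i|-1).
\]
All vertices of $K_{i+1}$ are equal or adjacent to the vertex at position $m_i$, so they have positions in $[m_{i+1},m_i+k]$. Hence $m_{i+1}\le m_i+k-(|K_{i+1}|-1)$. We continue in this way towards $K_c$, and from $K_i$ towards $K_1$. If $z\in Z$ and $K_j\subseteq N[z]$, then $f(z)\le m_j+k$, and therefore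
\[
f(z)-f(z_0)\le k+\sum_{j'=1}^c\bigl(k-(|K_{j'}|-1)\bigr).
\]
Here terms for cliques not between $K_i$ and $K_j$ were added, which is harmless because a clique $K$ in a layout of width $k$ satisfies $|K|-1\le k$. Taking for $z$ the rightmost vertex of $Z$, we see that $|Z|-1$ is at most the right-hand side, and this rearranges to $|Z|-1+\sum_j(|K_j|-1)\le(c+1)k$.

In words: each step along the chain advances by at most $k$, but the $|K_j|$ vertices of the next clique must all fit into the range it reaches, so the leftmost of them has advanced by at most $k-(|K_j|-1)$.

\medskip\noindent\textbf{Chains with $c\ge2$ are needed.} Let $H$ be the tree formed by two adjacent vertices $x,y$, three leaves $a_1,a_2,a_3$ attached to $x$, and three leaves $b_1,b_2,b_3$ attached to $y$. The chain $(\{x\},\{y\})$ has $Z=V$ and contributes $\lceil7/3\rceil=3$. Chains with $c=1$ give only $2$. Indeed $\{x\}$ and $\{y\}$ contribute $\lceil4/2\rceil=2$, a single leaf contributes $1$, and each edge $K$ has $Z=K$ and contributes $1$. The layout $a_1,a_2,a_3,x,y,b_1,b_2,b_3$ has width $3$, so $bw(H)=3$. We return to $H$ in Section~\ref{sec:upper}.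

\section{The lower bound for treespan}\label{sec:lower}

In this section $G$ is an arbitrary graph. Fix an ordered tree decomposition of $G$ with tree $T$ in which all spans are at most $k$. For $v\in V$ let $T_v$ be the subtree of nodes whose bags contain $v$, so that $|T_v|\le k+1$, and let $top(v)$ be the node of $T_v$ closest to the root. ``Ancestor'' and ``descendant'' are meant non-strictly. The node $top(v)$ plays the role of the position of $v$ in a layout; the next lemma says in what sense.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] The map $v\mapsto top(v)$ is injective.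
\item[(b)] If $u=v$ or $u\sim v$, then $top(u)$ and $top(v)$ are comparable, that is, one is an ancestor of the other. If moreover $top(u)$ is an ancestor of $top(v)$, then $top(v)\in T_u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $top(v)=j$, then $v\in X_j$, and $v$ is not in the bag of the parent of $j$ if $j$ has a parent. By the definition of an ordered tree decomposition at most one vertex has this property.

(b) Some node $x$ lies in $T_u\cap T_v$. Both $top(u)$ and $top(v)$ are ancestors of $x$, so they are comparable. If $top(u)$ is an ancestor of $top(v)$, then the path from $x$ up to $top(u)$, which lies in the connected set $T_u$, passes through $top(v)$.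
\end{proof}

\noindent\textbf{The star.} The difficulty is that the top nodes of $Z$ may now spread over several branches of $T$. Consider the star with center $x$ and $m$ leaves, and the chain $(\{x\})$. Let $z_0$ be the vertex whose top is the root. For any vertex $v$, the nodes $top(v)$ and $top(x)$ are comparable by (b). If $top(v)$ is a descendant of $top(x)$, it lies in $T_x$, no matter in which branch. Otherwise $top(v)$ lies on the path from $top(x)$ up to $top(z_0)$, and this path is contained in $T_{z_0}$, because $top(x)\in T_{z_0}$ by (b). So all $m+1$ top nodes lie in $T_{z_0}\cup T_x$. These two sets share the node $top(x)$, hence $m+1\le2(k+1)-1$ and $k\ge\lceil m/2\rceil$. Going down, the branches all belong to one tree $T_x$ and are paid for together; going up, there is only one path. The general proof repeats this along the chain.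

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\mathcal K=(K_1,\dots,K_c)$ be a clique chain and $Z=Z(\mathcal K)$.

\emph{The starting point.} The graph $G[Z]$ is connected, since the $K_j$ and the $K_j\cup K_{j+1}$ are cliques and each $z\in Z$ lies in, or is adjacent to a vertex of, some $K_j$. Adjacent vertices have intersecting subtrees, so $\bigcup_{z\in Z}T_z$ is connected. Its highest node lies in $T_{z_0}$ for some $z_0\in Z$, and then it must equal $top(z_0)$. So every $top(z)$ with $z\in Z$ is a descendant of $top(z_0)$. Fix $i$ with $K_i\subseteq N[z_0]$.

\emph{The set $Y$.} By Lemma~\ref{lem:top}(b) the tops of the vertices of a clique are pairwise comparable. Let $h_j\in K_j$ be the vertex with the highest top, and put $\mathrm{Top}(K_j)=\{top(v):v\in K_j\}$. Then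
\begin{equation}\label{eq:Top}
|\mathrm{Top}(K_j)|=|K_j|,\qquad \mathrm{Top}(K_j)\subseteq T_{h_j},
\end{equation}
by (a) and (b) respectively. Build a set $Y$ of nodes as follows: start with $Y=T_{z_0}$; then add $T_{h_j}$ for $j=i,i+1,\dots,c$, and after that for $j=i-1,i-2,\dots,1$.

\emph{Claim. Just before $T_{h_j}$ is added, $Y$ is connected with highest node $top(z_0)$, and $\mathrm{Top}(K_j)\subseteq Y\cap T_{h_j}$.}

For $j=i$, the set $Y=T_{z_0}$ is connected with highest node $top(z_0)$. Every $v\in K_i$ lies in $N[z_0]$, and $top(z_0)$ is an ancestor of $top(v)$, so $top(v)\in T_{z_0}$ by (b). With \eqref{eq:Top} this is the claim.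

Once the claim holds for some $j$, it gives $top(h_j)\in Y$. Hence $Y\cup T_{h_j}$ is again connected, and its highest node is still $top(z_0)$. So the first part of the claim persists, and only the inclusion remains to be shown for the next index. Let $j\ne i$ be this index, and let $j'\in\{j-1,j+1\}$ be the neighboring index that has already been processed, so that $T_{h_{j'}}\subseteq Y$. Let $v\in K_j$. Since $K_j\cup K_{j'}$ is a clique, $v\in N[h_{j'}]$, and $top(v)$ and $top(h_{j'})$ are comparable. If $top(h_{j'})$ is an ancestor of $top(v)$, then $top(v)\in T_{h_{j'}}\subseteq Y$ by (b). Otherwise $top(v)$ is a proper ancestor of $top(h_{j'})$. It is also a descendant of $top(z_0)$ because $v\in Z$. So it lies on the path between the nodes $top(h_{j'})$ and $top(z_0)$ of the connected set $Y$, and therefore in $Y$. Together with \eqref{eq:Top} this proves the claim.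

\emph{Counting.} By the claim and \eqref{eq:Top}, adding $T_{h_j}$ contributes at most $(k+1)-|K_j|$ new nodes. At the end,
\[
|Y|\le(k+1)+\sum_{j=1}^c\bigl(k-(|K_j|-1)\bigr),
\]
and $Y$ is connected and contains $top(z_0)$. Now let $z\in Z$, say $K_j\subseteq N[z]$. Then $z\in N[h_j]$, so $top(z)$ and $top(h_j)$ are comparable by (b). Either $top(z)$ is a descendant of $top(h_j)$ and lies in $T_{h_j}\subseteq Y$ by (b), or it lies on the path between $top(h_j)$ and $top(z_0)$, which is contained in $Y$. So $top(z)\in Y$ for all $z\in Z$, and $|Z|\le|Y|$ by (a). This says
\[
|Z|-1+\sum_{j=1}^c(|K_j|-1)\le(c+1)k .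
\]
Choose the decomposition with $k=ts(G)$, which is finite by Lemma~\ref{lem:tsbw}. Since $k$ is an integer, every clique chain contributes at most $ts(G)$ to $\kappa(G)$. So the maximum exists, being taken over a non-empty set of integers that is bounded above, and $\kappa(G)\le ts(G)$.
\end{proof}

\section{A greedy layout for interval graphs}\label{sec:upper}

Let $G$ be an interval graph and $k\ge0$ an integer. We describe a procedure that attempts to construct a layout of width at most $k$, and show that when it fails, a clique chain proving $\kappa(G)\ge k+1$ can be read off from its run.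

\subsection{Normalizing the representation}\label{sec:norm}

We may assume that each $v$ is represented by a closed interval $[\ell(v),r(v)]$ and that all $2n$ endpoints are distinct. To see this, choose a point in the given interval of each vertex, and for each edge a point in the intersection of the intervals of its two ends. Replace the interval of $v$ by the convex hull of the points chosen for $v$ and for the edges at $v$. The new interval is a closed subset of the old one, so no adjacency is created, and none is lost because the point chosen for an edge lies in the new intervals of both its ends. Finally, list all endpoints in increasing order, at equal values the left endpoints before the right ones, and replace each endpoint by its place in the list. This changes none of the relations ``$\ell(u)\le r(v)$'', which now are strict inequalities. So for $u\ne v$,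
\[
u\sim v\iff \ell(u)<r(v)\ \text{and}\ \ell(v)<r(u).
\]

\subsection{The procedure}

Vertices are placed at positions $1,2,\dots$ in turn; let $v_p$ be the vertex placed at $p$. Before step $p$ the set of unplaced vertices is $U_p=V\setminus\{v_1,\dots,v_{p-1}\}$. An unplaced vertex $w$ with placed neighbors has a \emph{deadline}, since it must be placed within distance $k$ of the first of them:
\[
D_p(w)=k+\min\{i<p: v_i\sim w\}\qquad(\infty\text{ if there is no such }i).
\]
Let $S_p(q)=\{w\in U_p:D_p(w)\le q\}$ be the set of vertices due by position $q$. Only the positions $p,\dots,q$ are available for them, so we need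
\[
(I_p)\qquad |S_p(q)|\le q-p+1\quad\text{for all integers }q\ge p-1 .
\]
For $q=p-1$ this says that no deadline has been missed. Call $q\ge p$ \emph{tight} at step $p$ if $|S_p(q)|=q-p+1$. When $q$ is tight, the positions $p,\dots,q$ are all reserved for $S_p(q)$, and $v_p$ must be chosen from this set. Apart from such constraints, it is sensible to place the interval that ends first. This suggests the rule:

\begin{quote}
If some $q$ is tight at step $p$, take the smallest such $q$ and put $C=S_p(q)$, which is non-empty. Otherwise put $C=U_p$. Let $v_p$ be the vertex of $C$ with the smallest right endpoint.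
\end{quote}

Let $W_p$ be the set of waiting vertices after step $p$, that is, the $w\in U_{p+1}$ that are adjacent to some $v_i$ with $i\le p$.

\begin{lemma}\label{lem:inv}
Let $U_p\neq\emptyset$ and assume $(I_p)$.
\begin{enumerate}
\item[(a)] Every $q$ that is tight at step $p$ satisfies $1\le q-k\le p-1$.
\item[(b)] If $|W_p|\le k$, then $(I_{p+1})$ holds.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All finite deadlines at step $p$ are at most $p-1+k$. So for $q\ge p-1+k$ we have $S_p(q)=S_p(p-1+k)$, and this set has at most $k$ elements by $(I_p)$. If $q>p-1+k$ were tight, we would have $|S_p(q)|=q-p+1>k$. Hence $q-k\le p-1$. On the other hand $S_p(q)\ne\emptyset$, so some finite deadline $k+i$ with $i\ge1$ is at most $q$.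

(b) We must show $|S_{p+1}(q)|\le q-p$ for $q\ge p$. Placing $v_p$ gives the new deadline $p+k$ to its unplaced neighbors without a deadline and changes no other. Therefore, if $p\le q<p+k$, then $S_{p+1}(q)=S_p(q)\setminus\{v_p\}$. If $q$ is not tight at step $p$, then already $|S_p(q)|\le q-p$. If $q$ is tight, let $q_0\le q$ be the smallest tight value; then $v_p\in S_p(q_0)\subseteq S_p(q)$, and removing $v_p$ leaves $q-p$ elements. If $q\ge p+k$, then $S_{p+1}(q)=W_p$, and $|W_p|\le k\le q-p$.
\end{proof}

The smallest tight value is used in (b): the vertex $v_p$ must relieve all tight values at once.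

Condition $(I_1)$ holds trivially, as $S_1(q)=\emptyset$ for every $q$. Suppose $|W_p|\le k$ for all $p\le n$. Then $(I_p)$ holds for every $p\le n$ by Lemma~\ref{lem:inv}(b), and all vertices are placed. If $v_i\sim v_p$ with $i<p$, then $S_p(p-1)=\emptyset$ by $(I_p)$, so $p\le D_p(v_p)\le i+k$. The layout has width at most $k$, and $bw(G)\le k$.

Otherwise let $p$ be the first index with $|W_p|\ge k+1$. We say that the procedure \emph{fails} at $p$, and we stop it there. More than $k$ vertices are then due by position $p+k$, and the placement cannot be completed. By Lemma~\ref{lem:inv}(b),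
\begin{equation}\label{eq:fail}
\text{if the procedure fails at }p,\text{ then }v_1,\dots,v_p\text{ are defined and }(I_1),\dots,(I_p)\text{ hold.}
\end{equation}
What must be shown is that the obstruction lies in $G$ and not in our choices.

\subsection{A failing run}\label{sec:example}

Take the tree $H$ of Section~\ref{sec:chains} with the intervals in Figure~\ref{fig:H}, and $k=2$.
\begin{itemize}
\item Step 1: nothing is tight, $v_1=a_1$. Now $x$ has deadline $3$.
\item Step 2: $|S_2(2)|=0$ and $|S_2(3)|=1$, while tightness would need $1$ and $2$; larger $q$ cannot be tight by Lemma~\ref{lem:inv}(a). So $v_2=a_2$.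
\item Step 3: $S_3(3)=\{x\}$ is tight. So $v_3=x$, although $a_3$ ends earlier. Now $a_3$ and $y$ have deadline $5$.
\item Step 4: $S_4(4)=\emptyset$, and $S_4(5)=\{a_3,y\}$ is tight. So $v_4=a_3$.
\item Step 5: $S_5(5)=\{y\}$ is tight. So $v_5=y$, and $W_5=\{b_1,b_2,b_3\}$ has more than $k$ elements. The earlier sets $W_1=W_2=\{x\}$, $W_3=\{a_3,y\}$, $W_4=\{y\}$ do not, so the procedure fails at $p=5$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.72cm,y=0.62cm]
\foreach \p/\lab in {2/\rho_3,8/\rho_2,15/\rho_1}{
 \draw[dashed] (\p,-0.6)--(\p,2.6);
 \node[below] at (\p,-0.6) {$\lab$};}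
\draw[thick] (0,2)--(8,2); \node[above] at (4,2) {$x=v_3$};
\draw[thick] (7,1)--(15,1); \node[above] at (11,1) {$y=v_5$};
\draw[thick] (1,0)--(2,0); \node[above] at (1.3,0) {$a_1$};
\draw[thick] (3,0)--(4,0); \node[above] at (3.5,0) {$a_2$};
\draw[thick] (5,0)--(6,0); \node[above] at (5.5,0) {$a_3$};
\draw[thick] (9,0)--(10,0); \node[above] at (9.5,0) {$b_1$};
\draw[thick] (11,0)--(12,0); \node[above] at (11.5,0) {$b_2$};
\draw[thick] (13,0)--(14,0); \node[above] at (13.5,0) {$b_3$};
\end{tikzpicture}
\caption{Intervals for the tree $H$, with endpoints at $0,1,\dots,15$. Two vertices are adjacent if their intervals overlap horizontally. For $k=2$ the greedy procedure places $a_1,a_2,x,a_3,y$ and fails. The dashed lines mark the right endpoints $\rho_3,\rho_2,\rho_1$ of $v_1=a_1$, $v_3=x$ and $v_5=y$; the interval of $x$ contains $[\rho_3,\rho_2]$, and that of $y$ contains $[\rho_2,\rho_1]$.}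
\label{fig:H}
\end{figure}

Let us trace the reasons backwards. The last vertex $v_5=y$ was forced by the tight set $\{y\}$, which was due at $5$ because of $v_3=x$. In turn $x$ was forced by the tight set $\{x\}$, which was due at $3$ because of $v_1$. The choice of $v_1$ was free. This backward trace visits the steps $5,3,1$ and reads off the tight sets $\{y\}$ and $\{x\}$. They form the clique chain $(\{y\},\{x\})$, for which $Z=V$ and $|Z|-1=7=(c+1)k+1$. So $\kappa(H)\ge3$. The general proof follows the same trace.

\subsection{No interval is left behind}

Forced steps disturb the order of right endpoints: in the example $x$ is placed before $a_3$. The next lemma says that the disturbance is limited. An unplaced interval never lies entirely to the left of a placed one.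

\begin{lemma}\label{lem:left}
Suppose that the procedure fails at $p$. Let $s\le p+1$, $w\in U_s$ and $i<s$. Then $r(w)>\ell(v_i)$. Consequently, $w\sim v_i$ if and only if $\ell(w)<r(v_i)$.
\end{lemma}

\begin{proof}
We use induction on $s$; for $s=1$ there is no $i$. Suppose the statement holds for some $s\le p$ and fails for $s+1$. Because $U_{s+1}\subseteq U_s$, it can only fail for $i=s$, so $r(w)<\ell(v_s)$ for some $w\in U_{s+1}$. As $r(w)<r(v_s)$ but $v_s$ was chosen, $w\notin C$ at step $s$. Therefore $C\neq U_s$, and $C=S_s(q)$ for a tight $q$. Since $v_s\in C$, there is $i<s$ with $i+k\le q$ and $v_i\sim v_s$. Since $w\notin C$, we have $w\not\sim v_i$. By the induction hypothesis $r(w)>\ell(v_i)$, so non-adjacency means $r(v_i)<\ell(w)$. Then $r(v_i)<\ell(w)<r(w)<\ell(v_s)$, which contradicts $v_i\sim v_s$.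
\end{proof}

So for placed against unplaced vertices only one inequality matters, and the sets of the procedure become sets of intervals starting before a threshold. Suppose again that the procedure fails at $p$. If $q$ is tight at step $s\le p$, then $1\le q-k\le s-1$ by \eqref{eq:fail} and Lemma~\ref{lem:inv}(a), and $S_s(q)$ consists of the $w\in U_s$ adjacent to some $v_i$ with $i\le q-k$. Hence
\begin{equation}\label{eq:S}
S_s(q)=\Bigl\{w\in U_s:\ \ell(w)<\max_{1\le i\le q-k}r(v_i)\Bigr\}.
\end{equation}
Likewise, for $1\le s\le p$,
\begin{equation}\label{eq:W}
W_s=\Bigl\{w\in U_{s+1}:\ \ell(w)<\max_{1\le i\le s}r(v_i)\Bigr\}.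
\end{equation}

\subsection{Tracing back a failure}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If the procedure does not fail, then $bw(G)\le k$. Suppose that it fails at $p$. We show $\kappa(G)\ge k+1$.

\emph{The trace.} We first show $r(v_p)>r(v_i)$ for all $i<p$. Otherwise $p\ge2$ and the maximum of $r(v_i)$ over $i\le p$ is already attained with $i\le p-1$. Then \eqref{eq:W} and $U_{p+1}\subseteq U_p$ give $W_p\subseteq W_{p-1}$, and the procedure would have failed earlier.

Put $s_1=p$. Suppose that $s_j$ is given and satisfies
\begin{equation}\label{eq:star}
r(v_{s_j})>r(v_i)\quad\text{for all }i<s_j .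
\end{equation}
If nothing was tight at step $s_j$, stop and put $m=j$. Otherwise let $q_j$ be the smallest tight value at step $s_j$, so that $v_{s_j}$ was chosen from the set $K_j:=S_{s_j}(q_j)$. Let $s_{j+1}$ be the index $i\le q_j-k$ for which $r(v_i)$ is largest. By Lemma~\ref{lem:inv}(a) this index exists and $s_{j+1}\le s_j-1$. By its choice, \eqref{eq:star} holds for $s_{j+1}$. As the indices decrease, the process terminates.

Write $\rho_j=r(v_{s_j})$. By \eqref{eq:star}, $\rho_1>\rho_2>\dots>\rho_m$. For $1\le j\le m-1$ we record two facts.

(i) By tightness $|K_j|=q_j-s_j+1\ge(s_{j+1}+k)-s_j+1$, that is,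
\begin{equation}\label{eq:gap}
s_j-s_{j+1}\ge k-(|K_j|-1).
\end{equation}

(ii) \emph{Every interval of $K_j$ contains $[\rho_{j+1},\rho_j]$.} Indeed \eqref{eq:S} and the choice of $s_{j+1}$ give $\ell(w)<\rho_{j+1}$ for $w\in K_j$. And $v_{s_j}$ has the smallest right endpoint in $K_j$, so $r(w)\ge\rho_j$.

By (ii) each $K_j$ is a clique, and for $2\le j\le m-1$ the set $K_{j-1}\cup K_j$ is a clique, because all its intervals contain $\rho_j$. If $m\ge2$, then $\mathcal K=(K_1,\dots,K_{m-1})$ is therefore a clique chain.

\emph{Case $m=1$.} Nothing was tight at step $p$, so $v_p$ has the smallest right endpoint in $U_p$, and every $w\in U_p$ has $r(w)\ge\rho_1$. By \eqref{eq:W} and \eqref{eq:star}, every $w\in W_p$ has $\ell(w)<\rho_1$. So all intervals of $K=\{v_p\}\cup W_p$ contain $\rho_1$, and $K$ is a clique with at least $k+2$ elements. The one-term chain $(K)$ contributes at least $|K|-1\ge k+1$ to $\kappa(G)$.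

\emph{Case $m\ge2$.} Here $\mathcal K$ has $c=m-1$ terms. Let
\[
Z=\{w\in U_{s_m}:\ell(w)<\rho_1\}.
\]
First, $Z\subseteq Z(\mathcal K)$. Nothing was tight at step $s_m$, so every $w\in U_{s_m}$ has $r(w)\ge r(v_{s_m})=\rho_m$. Hence for $w\in Z$ the interval of $w$ meets
\[
[\rho_m,\rho_1]=\bigcup_{j=1}^{m-1}[\rho_{j+1},\rho_j].
\]
It meets some $[\rho_{j+1},\rho_j]$, which is contained in every interval of $K_j$, and so $K_j\subseteq N[w]$.

Second, $Z$ is large. It contains $v_i$ for $s_m\le i\le p$, because $\ell(v_i)<r(v_i)\le\rho_1$ by \eqref{eq:star} for $s_1=p$. It also contains $W_p$, by \eqref{eq:W}, \eqref{eq:star} and $W_p\subseteq U_{p+1}\subseteq U_{s_m}$, and $W_p$ is disjoint from the placed vertices. With \eqref{eq:gap} summed over $j$,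
\[
|Z|\ge(s_1-s_m+1)+(k+1)\ge\sum_{j=1}^{c}\bigl(k-(|K_j|-1)\bigr)+k+2 .
\]
Therefore
\[
|Z(\mathcal K)|-1+\sum_{j=1}^c(|K_j|-1)\ge(c+1)k+1,
\]
and $\kappa(G)\ge k+1$.

\emph{Conclusion.} For every $k\ge0$ we have $bw(G)\le k$ or $\kappa(G)\ge k+1$. Now $\kappa(G)$ exists by Theorem~\ref{thm:lower}, and $\kappa(G)\ge0$ because a chain of one singleton contributes at least $0$. Taking $k=\kappa(G)$ gives $bw(G)\le\kappa(G)$.
\end{proof}

The quantity $k-(|K_j|-1)$ appears in both theorems, for opposite reasons. In a layout or tree decomposition it is an upper bound for what is gained at $K_j$ (positions advanced, or nodes added to $Y$); in the trace it is a lower bound for the distance between consecutive visited steps. This is why the two bounds meet. The hypothesis that $G$ is an interval graph enters only in this section, through the rule of the smallest right endpoint, Lemma~\ref{lem:left}, and the covering of $[\rho_m,\rho_1]$ by the segments $[\rho_{j+1},\rho_j]$.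

\subsection{The algorithm}\label{sec:algo}

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
If $k<0$ the answer is no, since spans are non-negative. Let $k\ge0$. An interval representation can be computed in polynomial time (Booth and Lueker~\cite{BL}), and it can be normalized as in Section~\ref{sec:norm}. The procedure has at most $n$ steps. At step $p$ a tight $q$ satisfies $1\le q-p+1=|S_p(q)|\le n$, so only $n$ values of $q$ need to be tested. If the procedure succeeds, it returns a layout of width at most $k$, and $ts(G)\le k$ by Lemma~\ref{lem:tsbw}. If it fails, the proof of Theorem~\ref{thm:upper} yields a clique chain with at most $n$ terms that shows $\kappa(G)\ge k+1$, and $ts(G)>k$ by Theorem~\ref{thm:lower}.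
\end{proof}

\section{Beyond interval graphs}\label{sec:beyond}

Equality is not confined to interval graphs. The $4$-cycle is not an interval graph: in a representation normalized as in Section~\ref{sec:norm}, two opposite vertices $u,v$ would have disjoint intervals, say $r(u)<\ell(v)$; the intervals of the other two vertices would both contain $[r(u),\ell(v)]$, and so these two would be adjacent. But the $4$-cycle has independence number $2$ and is covered by the following theorem.

\begin{theorem}\label{thm:alpha2}
If $G$ has no three pairwise non-adjacent vertices, then $ts(G)=bw(G)$.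
\end{theorem}

The idea is that the tops in an ordered tree decomposition of such a graph branch at most once. One can then bend the decomposition straight, with one branch to the left and the other to the right, provided that the vertices of the common stem are permuted suitably in the middle.

\begin{proof}
By Lemma~\ref{lem:tsbw} we need only $bw(G)\le ts(G)$. Take an ordered tree decomposition with all spans at most $k:=ts(G)$, and use the notation of Section~\ref{sec:lower}.

\emph{A tree order on $V$.} For distinct vertices write $u<v$ if $top(u)$ is a proper ancestor of $top(v)$. By Lemma~\ref{lem:top}(a) this is the order of a rooted tree $F$ on $V$, with the vertex of the root bag as root (smaller means closer to the root). By Lemma~\ref{lem:top}(b) adjacent vertices are comparable. Put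
\[
cl(v)=\{u:\ v<u\le w\text{ for some }w\in N(v)\}.
\]
If $u\in cl(v)$, with $w$ as in the definition, then $top(w)\in T_v$ by Lemma~\ref{lem:top}(b), and $top(u)$ lies on the path from $top(v)$ to $top(w)$. So $top(u)\in T_v\setminus\{top(v)\}$. By injectivity of $top$,
\begin{equation}\label{eq:cl}
|cl(v)|\le|T_v|-1\le k\qquad\text{for all }v\in V .
\end{equation}

\emph{At most one branching.} Antichains of $F$ are independent sets in $G$, so they have at most two elements. In particular $F$ has at most two leaves. If $F$ is a path with the root at one end, its order is a layout, and for an edge $vw$ with $v<w$ the distance between $v$ and $w$ is the number of $u$ with $v<u\le w$, which is at most $k$ by \eqref{eq:cl}. Otherwise $F$ consists of a path $x_1<\dots<x_t$ from the root, $t\ge1$, followed by two non-empty chains below $x_t$, say $y_1<y_2<\cdots$ and $z_1<z_2<\cdots$. No $y_j$ is adjacent to any $z_{j'}$. Put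
\[
\lambda_i=\max\{j:x_i\sim y_j\},\qquad \mu_i=\max\{j:x_i\sim z_j\},
\]
with value $0$ if there is no such $j$. The set $\{x_i,y_1,z_1\}$ is not independent, so $\lambda_i+\mu_i\ge1$. Thus $x_i$ has a neighbor beyond $x_t$, and $cl(x_i)$ contains $x_{i+1},\dots,x_t$, $y_1,\dots,y_{\lambda_i}$ and $z_1,\dots,z_{\mu_i}$. By \eqref{eq:cl},
\begin{equation}\label{eq:stem}
t-i+\lambda_i+\mu_i\le k\qquad(1\le i\le t),
\end{equation}
and for $i=1$ this gives $t\le k$.

\emph{Bending.} Place $y_j$ at $1-j$, place $z_j$ at $t+j$, and place $x_i$ at $\pi(i)$, where $\pi$ is a permutation of $\{1,\dots,t\}$ to be chosen. The positions used are consecutive integers, so a translation turns the placement into a layout. Edges within one of the two chains have length at most $k$ by \eqref{eq:cl}, and edges among the $x_i$ have length at most $t-1<k$. An edge $x_iy_j$ has length $\pi(i)+j-1\le\pi(i)+\lambda_i-1$, and an edge $x_iz_j$ has length $t+j-\pi(i)\le t+\mu_i-\pi(i)$. With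
\[
A_i=t+\mu_i-k,\qquad B_i=k+1-\lambda_i,
\]
all edges have length at most $k$ if
\[
\alpha_i:=\max(1,A_i)\le\pi(i)\le\min(t,B_i)=:\beta_i\qquad(1\le i\le t).
\]
From \eqref{eq:stem},
\begin{equation}\label{eq:AB}
A_i\le i,\qquad B_i\ge t-i+1,\qquad B_i-A_i+1=2k+2-t-\lambda_i-\mu_i\ge k+2-i .
\end{equation}
The last quantity is at least $2$, because $i\le t\le k$. So $A_i\le B_i$. Also $A_i\le t$ and $B_i\ge1$, and hence $\alpha_i\le\beta_i$.

\emph{Choosing $\pi$.} We need distinct representatives of the sets $[\alpha_i,\beta_i]\cap\mathbb Z\subseteq\{1,\dots,t\}$, one for each $i$. By Hall's theorem they exist unless some set $J$ of indices satisfies $|J|>|N|$, where $N=\bigcup_{i\in J}[\alpha_i,\beta_i]\cap\mathbb Z$. In that case $N$ splits into maximal runs of consecutive integers, each $[\alpha_i,\beta_i]$ with $i\in J$ lies within one run, and some run $[d,e]$ contains more than $e-d+1$ of these intervals. So it suffices to show that for $1\le d\le e\le t$ at most $e-d+1$ indices $i$ satisfy $[\alpha_i,\beta_i]\subseteq[d,e]$. Let $i$ be such an index.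
\begin{itemize}
\item $d=1$, $e=t$: there are only $t$ indices.
\item $d>1$, $e=t$: here $\alpha_i\ge d>1$, so $\alpha_i=A_i$, and $d\le A_i\le i$ by \eqref{eq:AB}. There are at most $t-d+1$ such $i$.
\item $d=1$, $e<t$: here $\beta_i\le e<t$, so $\beta_i=B_i$, and $e\ge B_i\ge t-i+1$ by \eqref{eq:AB}. So $i\ge t-e+1$, and there are at most $e$ such $i$.
\item $d>1$, $e<t$: here $\alpha_i=A_i$ and $\beta_i=B_i$, so $k+2-i\le B_i-A_i+1\le e-d+1$ by \eqref{eq:AB}. Hence $i\ge k+1-(e-d)\ge t+1-(e-d)$, and there are at most $e-d$ such $i$.
\end{itemize}
So $\pi$ exists, and $bw(G)\le k$.
\end{proof}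

\begin{remark}[Trees]\label{rem:trees}
The equality $bw(G)=ts(G)$ in Theorem~\ref{thm:main} does not extend from interval graphs to chordal graphs (graphs in which every cycle of length at least $4$ has a chord), not even to trees. Let $B_h$ be the complete binary tree of height $h\ge1$. Use $B_h$ itself as decomposition tree, with bag $\{v,\mathrm{parent}(v)\}$ at each node $v$ other than the root, and with the root alone in the root bag. This is an ordered tree decomposition. A vertex lies in its own bag and in the bags of its children, so its span is its number of children, and $ts(B_h)\le2$. On the other hand, in a layout of width $b$ of a connected graph the first and last vertices are joined by a path with at most $\mathrm{diam}$ edges, each of length at most $b$. So $|V|-1\le b\cdot\mathrm{diam}$, and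
\[
bw(B_h)\ge\left\lceil\frac{|V|-1}{\mathrm{diam}}\right\rceil=\left\lceil\frac{2^{h+1}-2}{2h}\right\rceil .
\]
This is $3$ for $h=3$ and tends to infinity with $h$. So for trees the gap between treespan and bandwidth is unbounded.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL} Booth and Lueker, 1976. (Interval representations in polynomial time.)

\bibitem{CT} \emph{Computation of Treespan}. \texttt{http://bora.uib.no/bitstream/handle/1956/6065/}\allowbreak\texttt{97406371.pdf?isAllowed=y\&sequence=1}

\bibitem{FHT} Fomin, Heggernes and Telle. (Introduction of treespan; $ts=bw$ for proper interval graphs and for caterpillars.)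

\bibitem{KV} Kleitman and Vohra. (Bandwidth of interval graphs in polynomial time.)

\end{thebibliography}

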